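\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Linear subspaces and the Abel--Jacobi image\\ of a cyclic hypersurface}


\begin{abstract}
Let $X\subset\mathbb P^{2r}$ be the hypersurface
$x_0x_1^{m-1}+x_1x_2^{m-1}+\dots+x_{2r}x_0^{m-1}=0$ with $m\ge 3$, and put
$d=((m-1)^{2r+1}+1)/m$. It contains $2r+1$ coordinate subspaces $L_a$ of
dimension $r-1$, all homologous to each other. We prove that the Abel--Jacobi map is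
injective on the group generated by the differences $L_a-L_b$, and that this
group is cyclic of order exactly $d$. It follows that the Abel--Jacobi image
$J^r_h(X)$ is nonzero also in the cases, with $d$ prime, in which cycles
algebraically equivalent to zero are known to contribute nothing to it. The proof uses a cyclic
group of order $d$ acting on $X$: if a combination of the $L_a$ dies under the
Abel--Jacobi map, then its equivariant cohomology class is restricted from
projective space, and pushing it forward yields a congruence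
modulo $md$.
\end{abstract}

\section{The question and the answer}

Let $X$ be a nonsingular complex projective variety of dimension $n$, and let
$CH^r(X)$ be the Chow group of algebraic cycles of codimension $r$ modulo
rational equivalence. Write $CH^r(X)_{\mathrm{hom}}$ for the kernel of the cycle
map $CH^r(X)\to H^{2r}(X,\mathbb Z)$ and $CH^r(X)_{\mathrm{alg}}$ for the
subgroup of cycles algebraically equivalent to zero. The Abel--Jacobi map
\[
\psi^r\colon CH^r(X)_{\mathrm{hom}}\longrightarrow
J^r(X)=\frac{H^{2r-1}(X,\mathbb C)}{F^rH^{2r-1}(X,\mathbb C)+H^{2r-1}(X,\mathbb Z)}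
\]
takes values in the $r$-th (Griffiths) intermediate Jacobian. Let
\[
J^r_h(X)=\operatorname{Im}\psi^r,\qquad
J^r_a(X)=\psi^r\bigl(CH^r(X)_{\mathrm{alg}}\bigr).
\]
It is known that $J^r_a(X)$ is an abelian subvariety of $J^r(X)$ and that
$J^r_h(X)/J^r_a(X)$ is at most countable. The group $J_a^r$ is the part of the
image that comes from moving cycles in families. When $J^r_a(X)=0$, a nonzero
element of $J^r_h(X)$ must come from a cycle that is homologous to zero but
not algebraically equivalent to zero. One then has to find such a cycle and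
show that $\psi^r$ detects it.

The paper \cite{source} considers, for $n=2r-1$, the hypersurface
\[
X=Z^n_m\colon\quad F=x_0x_1^{m-1}+x_1x_2^{m-1}+\dots+x_nx_{n+1}^{m-1}+x_{n+1}x_0^{m-1}=0
\]
in $\mathbb P^{n+1}$. We set
\[
N=n+2=2r+1,\qquad d=\frac{(m-1)^N+1}{m},
\]
and we always read the indices of coordinates modulo $N$. The \emph{admissible}
pairs $(m,r)$ are those with
\[
r>1,\qquad m\ge 2+\frac{3}{r-1},\qquad d\ \text{prime}.
\]
For instance $(6,2)$ is admissible: $d=(5^5+1)/6=521<23^2$ has no prime factor
$\le 19$ and is therefore prime. For admissible $(m,r)$ it is known that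
$J^r_a(X)=0$ \cite{source}. On the other hand $X$ contains cycles that can be
written down: the linear subspaces
\[
L_a=\{x_k=0\ \text{for}\ k\in S_a\}\cong\mathbb P^{r-1},\qquad
S_a=\{a,a+2,\dots,a+2r\}\subset\mathbb Z/N,
\]
for $a\in\mathbb Z/N$. They are mutually homologous, and $L_a-L_b$ is a
torsion class in $CH^r(X)$ of order dividing $d$. The problem posed in
\cite{source} is to determine, for each admissible pair, whether or not
$J^r_h(X)$ is trivial.

\begin{theorem}\label{thm:answer}
For every admissible pair $(m,r)$ one has $J^r_h(Z^n_m)\neq0$. In fact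
$\psi^r(L_a-L_b)$ has exact order $d$ for all $a\ne b$.
\end{theorem}

For the nonvanishing alone, the hypotheses are needed only through $m\ge3$. The
primality of $d$ enters the second statement, because it forces $N$ to be
prime; for composite $N$ some differences $L_a-L_b$ have smaller order. The
method gives the complete structure of the group generated by these
differences.

\begin{theorem}\label{thm:strong}
Let $m\ge3$ and $r\ge1$ be arbitrary, $n=2r-1$ and $X=Z^n_m$. Let
$C\subset CH^r(X)_{\mathrm{hom}}$ be the subgroup generated by all $L_a-L_b$.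
\begin{enumerate}
\item[(1)] $C$ is cyclic of order exactly $d$, generated by $L_0-L_2$, and
$\psi^r|_C$ is injective.
\item[(2)] For integers $n_a$ with $\sum_a n_a=0$,
\[
\sum_a n_aL_a=0\ \text{in } CH^r(X)
\iff \psi^r\Bigl(\sum_a n_aL_a\Bigr)=0
\iff \sum_{a=0}^{N-1}n_a(1-m)^{ra}\equiv0\pmod{md}.
\]
\item[(3)] For $a\neq b$ and $\ell=\gcd(a-b,N)$, both $L_a-L_b$ and
$\psi^r(L_a-L_b)$ have order exactly
\[
\frac{(m-1)^N+1}{(m-1)^\ell+1}>1 .
\]
\item[(4)] There is a cyclic group $G$ of order $d$ of diagonal automorphisms
of $X$ such that $\psi^r(C)=J^r(X)^G\cong\mathbb Z/d$.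
\item[(5)] If $J^r_a(X)=0$ (in particular for admissible $(m,r)$), then $C$
injects into $CH^r(X)_{\mathrm{hom}}/CH^r(X)_{\mathrm{alg}}$.
\end{enumerate}
\end{theorem}

For admissible pairs, (1), (5) and Theorem~\ref{thm:answer} together say that the
cycles $L_a-L_b$ with $a\neq b$ have exact order $d$ in the Griffiths group
$CH^r(X)_{\mathrm{hom}}/CH^r(X)_{\mathrm{alg}}$. The theorems do not determine the
whole countable group $J^r_h(X)$.

\paragraph{What one should expect.}
If $d$ is prime, $\psi^r(L_0-L_2)$ is either $0$ or of order $d$. For $r=1$ it is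
clear that it is nonzero: $X$ is a smooth plane curve of positive genus, the $L_a$
are three distinct points, two distinct points on such a curve are never linearly
equivalent, and $\psi^1$ is injective by Abel's theorem. So one guesses that
$\psi^r(L_0-L_2)\ne0$ in general. For $r>1$, however, Abel's theorem is not available,
and $\psi^r$ is given by integrals over a chain bounded by
$L_0-L_2$ of which we have no useful description. The proof never
computes an integral. It uses the symmetry of $X$ and only the
\emph{vanishing} of integrals.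

\paragraph{The idea.}
A cyclic group $G$ of order $d$ acts on $X$ by diagonal matrices and preserves
every $L_a$. Suppose $\psi^r(\sum n_aL_a)=0$. On a curve this
means that $\sum n_aL_a$ is the divisor of a function $\varphi$, and $\varphi$ is
forced to be an eigenfunction of $G$. In general the substitute for $\varphi$ is
a $G$-invariant cohomology class on the complement of the $L_a$, and the
substitute for the eigenvalue is a class in the equivariant cohomology of
projective space that restricts to the equivariant class of $\sum n_aL_a$ on $X$.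
Pushing forward to projective space turns this into an identity of polynomials in two
variables modulo $d$, and a suitable evaluation gives the congruence in (2). The
geometric relations between the $L_a$ provide the matching upper bound on $C$.
Section~\ref{sec:klein} does all this by hand on the Klein quartic.

\section{A worked case: the Klein quartic}\label{sec:klein}

This section is motivation only; nothing later depends on it.
Take $r=1$ and $m=4$, so $N=3$, $d=(27+1)/4=7$ and
\[
F=x_0x_1^3+x_1x_2^3+x_2x_0^3 .
\]
The $L_a$ are the coordinate points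
$L_0=[0:1:0]$, $L_1=[0:0:1]$, $L_2=[1:0:0]$. The line $x_2=0$ meets $X$ where
$x_0x_1^3=0$, that is, in the divisor $L_0+3L_2$, and cyclically in the indices. Hence
$L_0-L_2=-3(L_2-L_1)$ in $CH^1(X)$ and cyclically. Since the three differences
$L_0-L_2$, $L_1-L_0$, $L_2-L_1$ have sum $0$ and are equal to
$D$, $-3D$, $9D$ with $D=L_0-L_2$, we get $7D=0$.

The group $G=\mu_7$ acts on $X$ by
$g\cdot(x_0,x_1,x_2)=(x_0,g^{-2}x_1,gx_2)$, since the monomials of $F$ have
weights $-6$, $-2+3$ and $1$, all congruent to $1$ modulo $7$; thus $F(gx)=gF(x)$.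

\emph{The order of $D$ is exactly $7$.} Suppose $qD=\operatorname{div}\varphi$.
For $g\in G$ the function $\varphi\circ g$ has the same divisor, so
$\varphi\circ g=g^f\varphi$ for some $f\in\mathbb Z/7$ independent of $g$. Both
sides are finite and
nonzero at the fixed point $L_1$, so $f=0$. At $L_0$ put $x_1=1$. The equation
becomes $x_0+x_2^3+x_2x_0^3=0$, so $z=x_2/x_1$ is a local parameter, and
$z\circ g=g^{3}z$. As $\varphi=z^q\cdot(\text{unit})$, we find $f=3q$. So
$3q\equiv0$ and $7\mid q$.

\emph{The same argument in a form that generalizes.} Work in $G$-equivariant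
cohomology (recalled in Section~\ref{sec:lift}), and let $u\in H^2_G(\mathrm{pt})$
be the class of the tautological character and $h\in H^2_G(\mathbb P^2)$ the
hyperplane class. If $Z=\sum n_aL_a=\operatorname{div}\varphi$ and
$\varphi\circ g=g^f\varphi$, then multiplication by $\varphi$ identifies
$\mathcal O_X(Z)$ with the trivial bundle twisted by the $f$-th power of the
character. So the equivariant class of $Z$ on $X$ is $fu$: \emph{it comes from
$\mathbb P^2$, and is a multiple of $u$}. The equivariant class of $X$ in
$\mathbb P^2$ is $4h+u$ and that of $\{x_k=0\}$ is $h+w_ku$ with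
$(w_0,w_1,w_2)=(0,-2,1)$, so the $L_a$ have in $\mathbb P^2$ the classes
\[
[L_0]=h(h+u),\qquad [L_1]=h(h-2u),\qquad [L_2]=(h+u)(h-2u).
\]
For $Z=qD$ the class of $Z$ on $X$ is $fu$. Push this equality forward to
$\mathbb P^2$ (as in Section~\ref{sec:push}): on the left the classes of $L_0$ and
$L_2$ on $X$ become those in $\mathbb P^2$, and on the right $fu$ is multiplied by
the class of $X$. So
\[
q(2hu+2u^2)=fu\,(4h+u)\quad\text{in } H^4_G(\mathbb P^2).
\]
In this group the coefficients of $hu$ and $u^2$ count modulo $7$. So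
$2q\equiv4f$ and $2q\equiv f$, which forces $f\equiv q\equiv0$. One can also avoid
solving for $f$: divided by $u$, the identity is a congruence modulo $7$
between integral polynomials, and at $(h,u)=(1,-4)$, where $4h+u$
vanishes, it reads $-6q\equiv0\pmod7$.

The number $f$ cannot be ignored in general. For example, $x_2/x_0$ has divisor
$3L_2-2L_0-L_1$ and $f=1$. For $r>1$ it becomes an unknown polynomial
$f(h,u)$ of degree $r-1$, and the evaluation that kills $mh+u$ removes it in
one stroke.

\section{The hypersurface, its subspaces and its symmetry}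

From now on $m\ge3$ and $r\ge1$ are arbitrary. Admissible pairs satisfy $m>2$,
hence $m\geq 3$. Write $P=\mathbb P^{n+1}=\mathbb P^{2r}$ and let
$\iota\colon X\hookrightarrow P$ be the inclusion.

\subsection{Arithmetic}
Put $t=1-m$. As $N$ is odd,
\begin{equation}\label{eq:tN}
t^N-1=-md,\qquad 1+t+\dots+t^{N-1}=\frac{t^N-1}{t-1}=d .
\end{equation}
So $t$ is a unit modulo $md$ with $t^N\equiv1$, and $t^k$ modulo $md$ makes sense
for $k\in\mathbb Z/N$. Put
\[
s=t^r,\qquad\text{so that}\qquad s^2=t^{N-1}\equiv t^{-1}\pmod{md}.
\]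
Again $s^N\equiv1$, and $s^a$ modulo $md$ makes sense for $a\in\mathbb Z/N$.
The integers $m$ and $d$ need not be coprime (for $r=1$, $m=3$ both are $3$), which
is why congruences are kept modulo $md$.

\subsection{Smoothness and topology}

\begin{lemma}\label{lem:smooth}
$X$ is smooth.
\end{lemma}
\begin{proof}
Put $a_k=x_kx_{k+1}^{m-1}$. At a singular point
$0=x_k\,\partial_kF=a_k+(m-1)a_{k-1}$, so $a_k=ta_{k-1}$ for all $k$. Going once
around the cycle gives $a_k=t^Na_k$, and $t^N\ne1$, so all $a_k$ vanish. Choose
$k$ with $x_{k+1}\ne0$. Then $a_k=0$ gives $x_k=0$, and, since $m\ge3$,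
$\partial_kF=x_{k+1}^{m-1}+(m-1)x_{k-1}x_k^{m-2}=x_{k+1}^{m-1}\ne0$, a contradiction.
\end{proof}

By the Lefschetz hyperplane theorem, $H^b(P,\mathbb Z)\to H^b(X,\mathbb Z)$ is an
isomorphism for $b\le n-1=2r-2$, and
$H_{n-1}(X,\mathbb Z)\cong H_{n-1}(P,\mathbb Z)=\mathbb Z$ is generated by the class of any
linear $\mathbb P^{r-1}\subset X$. By Poincar\'e duality,
$H_n(X,\mathbb Z)\cong H^n(X,\mathbb Z)$, and this group is torsion free, because its
torsion is that of $H_{n-1}(X,\mathbb Z)=\mathbb Z$.

\subsection{The subspaces and the relations between them}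
The monomials of $F$ are the edges $\{k,k+1\}$ of a cycle with $N=2r+1$ vertices,
so a coordinate subspace $\{x_k=0,\ k\in S\}$ lies in $X$ exactly when the
complement of $S$ contains no two adjacent vertices. The complement of $S_a$ is
$\{a+1,a+3,\dots,a+2r-1\}$. It has $r$ elements, with gaps $2,\dots,2$ and one
gap $3$, so no two are adjacent and $L_a\subset X$. All $[L_a]$ are the same
generator of $H_{n-1}(X,\mathbb Z)\cong H^{2r}(X,\mathbb Z)$, so the cycle
$\sum n_aL_a$ is homologous to zero if and only if $\sum n_a=0$. Thus $C$ is the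
group of classes of all $\sum n_aL_a$ with $\sum n_a=0$.

\begin{proposition}\label{prop:upper}
The group $C$ is generated by $D_0=L_0-L_2$, and $dD_0=0$.
\end{proposition}
\begin{proof}
Drop the first equation of $L_i$: let
$M_i=\{x_k=0:\ k\in S_i\setminus\{i\}\}\cong\mathbb P^r$. The coordinates that do
not vanish identically on $M_i$ have indices $i,i+1,i+3,\dots,i+2r-1$. Since
$i+2r-1=i-2$, the only adjacent pair among them is $(i,i+1)$, and
$F|_{M_i}=x_ix_{i+1}^{m-1}$. On $M_i$ the equation $x_i=0$ defines $L_i$, and
$x_{i+1}=0$ defines $L_{i+2}$, because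
$(S_i\setminus\{i\})\cup\{i+1\}=S_{i+2}$. Intersecting $M_i$ with the divisor $X$
we get, in $CH^r(X)$,
\[
L_i+(m-1)L_{i+2}=\iota^*[M_i]=\iota^*[\mathbb P^r],
\]
which is independent of $i$. Put $D_i=L_i-L_{i+2}$. Subtracting the relations for
$i$ and $i+2$ gives $D_i=tD_{i+2}$, hence $D_{-2k}=t^kD_0$ for all $k\ge0$. As $2$ generates
$\mathbb Z/N$, every $D_i$ is a multiple of $D_0$ and every $L_a-L_b$ is a sum of
classes $D_i$, so $C=\mathbb ZD_0$. Also, the
sum of all $D_i$ telescopes to zero, and by \eqref{eq:tN}
\[
0=\sum_{k=0}^{N-1}D_{-2k}=(1+t+\dots+t^{N-1})D_0=dD_0.\qedhere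
\]
\end{proof}

\subsection{The group}
We look for weights $w_k$, $k\in\mathbb Z/N$, giving each monomial
$x_{k-1}x_k^{m-1}$ the weight $1$, that is, $w_{k-1}=1+tw_k$. Starting from
$w_0=0$ one finds
\begin{equation}\label{eq:w}
w_{-j}=1+t+\dots+t^{j-1}=\frac{t^j-1}{t-1}\qquad(0\le j\le N-1).
\end{equation}
The recursion closes up after $N$ steps exactly when $1+tw_1=1+t+\dots+t^{N-1}=d$
is zero, so we use the integers $w_k$ of \eqref{eq:w} and read the weights modulo
$d$. Since $m=1-t$,
\begin{equation}\label{eq:weights}
w_{k-1}+(m-1)w_k\equiv1\pmod d,\qquad 1-mw_{-j}=t^j\quad(0\le j\le N-1).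
\end{equation}
The second relation is an equality of integers.
Let $G=\mu_d\subset\mathbb C^*$, with tautological character $\chi$, act on
$\mathbb C^N$ by
\[
g\cdot(x_k)=(g^{w_k}x_k).
\]
By the first relation in \eqref{eq:weights}, $F(gx)=gF(x)$. So $G$ acts on $X$; it preserves each
$L_a$, and, acting holomorphically, preserves its orientation.

\section{The congruence and what it implies}

\begin{proposition}\label{prop:main}
Let $\sum_an_a=0$. If $\psi^r(\sum_an_aL_a)=0$, then
$\sum_an_as^a\equiv0\pmod{md}$.
\end{proposition}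

The proof occupies Sections \ref{sec:class}--\ref{sec:push}. Here we show that
it implies everything except part (4) of Theorem~\ref{thm:strong}, which
is proved in Section~\ref{sec:fixed}.

\begin{proof}[Proof of Theorem~\ref{thm:strong}, parts (1), (2), (3), (5)]
\emph{Parts (1) and (2).} Let $A_0$ be the group of $(n_a)\in\mathbb Z^N$ with
$\sum n_a=0$. Since $t\equiv1$, and so $s\equiv1$, modulo $m$, there is a homomorphism
\[
\Phi\colon A_0\to m\mathbb Z/md\mathbb Z,\qquad \Phi(n)=\sum n_as^a .
\]
The vector of $L_0-L_2$ is sent to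
$1-s^2\equiv1-t^{-1}=t^{-1}(t-1)=-t^{-1}m$, which generates the target. So $\Phi$ is
surjective onto a group of order $d$. By Proposition~\ref{prop:main},
\[
\ker(A_0\to C)\subseteq\ker\bigl(A_0\to C\xrightarrow{\psi^r}J^r(X)\bigr)\subseteq\ker\Phi ,
\]
so $\Phi$ factors through a surjection $C\to m\mathbb Z/md\mathbb Z$. By
Proposition~\ref{prop:upper}, $C$ is cyclic, generated by $L_0-L_2$, of order
dividing $d$. Hence this surjection is an isomorphism, $C$ has order $d$, and the
three kernels coincide. The equality of the first two says that $\psi^r|_C$ is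
injective; the equality of all three is (2), since $s^a=(1-m)^{ra}$ for
$0\le a\le N-1$.

\emph{Part (3).} By (2), $L_a-L_b$ and $\psi^r(L_a-L_b)$ both have the order of
$s^a-s^b$ in $\mathbb Z/md$, which is
$md/\gcd(md,s^{a-b}-1)$ because $s$ is a unit. Choose $c>0$ with
$2c\equiv a-b\pmod N$. Then
$s^{a-b}\equiv t^{-c}\pmod{md}$, and $\gcd(c,N)=\ell$ because $N$ is odd. By
\eqref{eq:tN} the greatest common divisor in question is
\[
\gcd(t^N-1,\,t^c-1)=|t^{\ell}-1| .
\]
Since $\ell$ and $N$ are odd, $|t^N-1|/|t^\ell-1|$ is the number in (3). It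
exceeds $1$ because $\ell<N$ and $m\ge3$.

\emph{Part (5).} If $z\in C$ is algebraically equivalent to zero, then
$\psi^r(z)\in J^r_a(X)=0$, and $z=0$ by (1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:answer}]
Let $(m,r)$ be admissible and $x=m-1\ge2$. Then $N$ is prime: if
$N=\alpha\beta$ with $\alpha,\beta>1$, necessarily odd, then
\[
d=\frac{x^\alpha+1}{x+1}\cdot\frac{x^{N}+1}{x^{\alpha}+1}
\]
would be a product of two integers $>1$. So $\ell=1$ for all $a\neq b$ in
Theorem~\ref{thm:strong}(3), and the order of $\psi^r(L_a-L_b)$ is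
$((m-1)^N+1)/m=d>1$. In particular $J^r_h(X)\ne0$.
\end{proof}

\begin{remark}
Nothing is lost by excluding $m=2$: then $d=1$, and the computation in the
proof of Proposition~\ref{prop:upper}, which does not use $m\ge3$, gives $D_0=0$.
\end{remark}

\section{An invariant class on the complement}\label{sec:class}

Fix integers $n_a$ with $\sum n_a=0$ and put
\[
Z=\sum_an_aL_a,\qquad W=\bigcup_aL_a,\qquad U=X\setminus W .
\]
Cohomology has integral coefficients unless stated otherwise. For a closed
complex submanifold $Y$ of codimension $q$ in a complex manifold $A$, let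
$cl(Y)\in H^{2q}(A,A\setminus Y)$ be its Thom class; we use the same symbol for
its restriction to smaller open sets in the second entry.

On a curve, $Z=\operatorname{div}\varphi$ gives the class of
$\frac1{2\pi i}\,\mathrm d\varphi/\varphi$ in $H^1(U,\mathbb Z)$. It is
$G$-invariant because $\varphi$ is an eigenfunction, and its residues are the $n_a$.
The next lemma provides such a class for all $r$.

\begin{lemma}\label{lem:xi}
If $\psi^r(Z)=0$, there is $\xi\in H^{2r-1}(U)^G$ whose image under
$\partial\colon H^{2r-1}(U)\to H^{2r}(X,U)$ is $\sum_an_a\,cl(L_a)$.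
\end{lemma}

The class $\xi$ will be dual to a chain bounded by $Z$. The vanishing of
$\psi^r(Z)$ lets us choose this chain so that its relative homology class is
invariant under $G$.

\begin{proof}
\emph{The Abel--Jacobi map.} Since $n=2r-1$, the annihilator of $F^rH^n(X,\mathbb C)$ under the cup
product is $F^{n-r+1}H^n=F^rH^n$, and Poincar\'e duality gives
\[
J^r(X)\cong\bigl(F^rH^n(X,\mathbb C)\bigr)^*/H_n(X,\mathbb Z).
\]
In this description \cite[\S12.1]{voisin} $\psi^r(Z)$ is the class of
$I_\Gamma\colon\omega\mapsto\int_\Gamma\omega$, where $\Gamma$ is a smooth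
singular chain with boundary $Z$, and classes in $F^rH^n$ are represented by closed
forms in $F^rA^n(X)$ (sums of forms of type $(p,q)$ with $p\ge r$). The integral
depends only on the class: an exact form in $F^rA^n(X)$ is $\mathrm d\eta$ with
$\eta\in F^rA^{n-1}(X)$, and $\int_Z\eta=0$ because $\dim_{\mathbb C}L_a=r-1<r$.

\emph{A relative cycle invariant under $G$.} Let $z_a$ be a smooth singular
fundamental cycle of $L_a$ and $\partial\Gamma=\sum n_az_a$. As $\psi^r(Z)=0$, we
may subtract an integral cycle from $\Gamma$ and assume $I_\Gamma=0$ on $F^rH^n$.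
Let $\rho\in H_n(X,W)$ be the class of $\Gamma$; its boundary is
$\sum n_a[L_a]\in H_{n-1}(W)$. We claim that $g_*\rho=\rho$ for $g\in G$.

Since $g$ preserves $L_a$ with its orientation, $g_*z_a-z_a=\partial b_a$ for a
smooth chain $b_a$ in $L_a$. So $g_*\Gamma-\Gamma-\sum n_ab_a$ is a cycle. Its
class $\gamma\in H_n(X)$ maps to $g_*\rho-\rho$ in $H_n(X,W)$. Let
$\omega\in F^rA^n(X)$ be closed. Its restriction to $L_a$ is zero since
$n=2r-1>2r-2=\dim_{\mathbb R}L_a$, and $g^*\omega$ is again a closed form in $F^rA^n(X)$.
Hence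
\[
\int_\gamma\omega=I_\Gamma(g^*\omega)-I_\Gamma(\omega)=0 .
\]
So $\gamma$ annihilates $F^rH^n$ and, being a real class, also $\overline{F^rH^n}$. Since
$F^rH^n\oplus\overline{F^rH^n}=H^n(X,\mathbb C)$, $\gamma$ is torsion, hence zero,
because $H_n(X)$ is torsion free. This proves the claim.

\emph{Duality.} $W$ is a compact algebraic set, hence triangulable, in the
closed oriented manifold $X$ of real dimension $2n$. Cap product with the
fundamental class gives isomorphisms
\begin{equation}\label{eq:duality}
H^b(U)\cong H_{2n-b}(X,W),\qquad H^b(X,U)\cong H_{2n-b}(W)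
\end{equation}
that commute with the boundary maps up to a sign depending only on degrees. For
an orientation-preserving homeomorphism $g$ of $(X,W)$ they carry $g^*$ to
$(g^{-1})_*$, and, up to a common sign, $cl(L_a)$ corresponds to $[L_a]$. So the class $\xi\in H^n(U)$ dual
to $\rho$ is $G$-invariant, and after a change of sign, if necessary,
$\partial\xi=\sum n_a\,cl(L_a)$.
\end{proof}

The invariance of $\rho$ itself, and not only of its boundary, is the whole use
made of $\psi^r(Z)=0$.

\section{Lifting to equivariant cohomology}\label{sec:lift}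

\paragraph{Equivariant cohomology.}
Let $EG$ be a contractible space with free $G$-action and $BG=EG/G$. For a space
$A$ with $G$-action and a $G$-stable subspace $B$ set
\[
H^*_G(A,B)=H^*(EG\times_GA,\ EG\times_GB;\ \mathbb Z).
\]
It has the usual long exact sequences and products. Restriction to a fiber of
$EG\times_GA\to BG$ gives a \emph{forgetful map} $H^*_G(A,B)\to H^*(A,B)^G$, and
there is a natural relative Serre spectral sequence
$H^i(G,H^j(A,B))\Rightarrow H_G^{i+j}(A,B)$. If
$H^j(A,B)=0$ for $j<q$, then in total degree $q$ only the term $i=0$ is nonzero,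
and no nonzero differential starts or ends there, so the
forgetful map is an isomorphism
\begin{equation}\label{eq:edge}
H^q_G(A,B)\xrightarrow{\ \sim\ }H^q(A,B)^G .
\end{equation}
A $G$-equivariant complex vector bundle $V$ on $A$ induces a bundle on
$EG\times_GA$, and $c^G_q(V)\in H_G^{2q}(A)$ denotes its Chern classes. With
$u=c^G_1(\chi)$ we have $H^*_G(\mathrm{pt})=H^*(BG)=\mathbb Z[u]/(du)$.

If $Y\subset A$ is a $G$-stable closed complex submanifold of
codimension $q$, with $G$ acting holomorphically, then $H^j(A,A\setminus Y)=0$ for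
$j<2q$ by the Thom isomorphism, and $cl(Y)$ is $G$-invariant. By
\eqref{eq:edge} it has a unique lift
\[
cl_G(Y;A)\in H_G^{2q}(A,A\setminus Y).
\]
Its image in $H^{2q}_G(A)$ is denoted by $[Y]^A_G$.

\paragraph{The difficulty.}
Suppose $\psi^r(Z)=0$, and let $\xi$ be the class of Lemma~\ref{lem:xi}. If
$\xi$ lifted to $H_G^{2r-1}(U)$, then $\sum n_a[L_a]^X_G$ would be zero by
exactness. But an invariant class need not lift: in the example $x_2/x_0$ of
Section~\ref{sec:klein} this equivariant class is $u$, and $u\ne0$ in $H^2_G(X)$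
because it is nonzero at a fixed point. The obstructions to lifting $\xi$ lie in
subquotients of $H^k(G,H^{2r-k}(U))$ with $k\ge2$, and by the proof of the next
lemma the groups
$H^b(U)$, $b\le 2r-2$, are those of $P$. This suggests working with the pair
$(P,U)$, for which the obstructions disappear; the price is an unknown class
from $P$.

\begin{lemma}\label{lem:vanish}
$H^b(X,U)=0$ for $b<2r$, and $H^b(P,U)=0$ for $b\le2r-1$.
\end{lemma}
\begin{proof}
By \eqref{eq:duality}, $H^b(X,U)\cong H_{2n-b}(W)$. This vanishes when $2n-b>\dim_{\mathbb R}W=2r-2$, that is, since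
$2n=4r-2$, when $b<2r$. Hence $H^b(X)\to H^b(U)$ is an isomorphism for
$b\le2r-2$. By the Lefschetz theorem, so is $H^b(P)\to H^b(U)$. The
exact sequence
\[
H^{b-1}(P)\to H^{b-1}(U)\to H^b(P,U)\to H^b(P)\to H^b(U)
\]
then gives $H^b(P,U)=0$ for $b\le2r-2$, and also for $b=2r-1$, because
$H^{2r-1}(P)=0$.
\end{proof}

\begin{proposition}\label{prop:kappa}
If $\psi^r(Z)=0$, there is a class $\kappa\in H^{2r}_G(P)$ that maps to $0$ in
$H^{2r}(P)$ and satisfies
\begin{equation}\label{eq:kappa}
\iota^*\kappa=\sum_an_a[L_a]^X_G\quad\text{in } H^{2r}_G(X).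
\end{equation}
\end{proposition}
\begin{proof}
Let $\xi$ be as in Lemma~\ref{lem:xi} and
$\delta\colon H^{2r-1}(U)\to H^{2r}(P,U)$ the connecting map. By Lemma~\ref{lem:vanish},
\eqref{eq:edge} applies in degree $2r$ to both $(P,U)$ and $(X,U)$. The class
$\delta\xi$ is $G$-invariant, so it has a lift $\varepsilon\in H_G^{2r}(P,U)$. Let
$\kappa$ be the image of $\varepsilon$ in $H_G^{2r}(P)$.

The image of $\kappa$ in $H^{2r}(P)$ is that of $\delta\xi$, which is $0$ by
exactness. The restriction of $\varepsilon$ to $H^{2r}_G(X,U)$ lifts the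
restriction of $\delta\xi$ to $(X,U)$, which is $\partial\xi=\sum n_a\,cl(L_a)$.
The image of $\sum n_a\,cl_G(L_a;X)$ in $H^{2r}_G(X,U)$ lifts the same class. By
uniqueness in \eqref{eq:edge} the two agree, and mapping them to $H^{2r}_G(X)$ gives
\eqref{eq:kappa}.
\end{proof}

\section{Pushing forward to projective space}\label{sec:push}

In this section we prove Proposition~\ref{prop:main}. Equation \eqref{eq:kappa}
lives on $X$, whose equivariant cohomology is not at hand; on $P$ everything is
explicit.

\paragraph{The ring.}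
Linearize $\mathcal O(-1)\subset P\times\mathbb C^N$ by the action on
$\mathbb C^N$, and let $h=c_1^G(\mathcal O(1))$. By the projective bundle formula
$H^*_G(P)$ is free over $\mathbb Z[u]/(du)$ on $1,h,\dots,h^{N-1}$. Hence for
$l\le N-1$ the group $H_G^{2l}(P)$ is generated by the $u^kh^{l-k}$, and for
integers $q_k$
\begin{equation}\label{eq:criterion}
\sum_{k=0}^lq_ku^kh^{l-k}=0\ \text{in } H_G^{2l}(P)\iff q_0=0\ \text{and}\ d\mid q_k\
\text{for all } k\ge1 .
\end{equation}
The forgetful map sends $u$ to $0$ and $h$ to the hyperplane class. Since $\kappa$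
vanishes in $H^{2r}(P)=\mathbb Zh^r$, we have
\begin{equation}\label{eq:f}
\kappa=u\,f(h,u),\qquad f\in\mathbb Z[h,u]\ \text{homogeneous of degree } r-1 .
\end{equation}

\paragraph{Classes of zero loci.}
Let $V$ be a $G$-equivariant holomorphic vector bundle of rank $q$ on $P$, and
$\sigma$ an invariant holomorphic section transverse to zero, with
zero locus $Y$. Then $[Y]_G^P=c^G_q(V)$. To see this, pull back the equivariant
Thom class of $V$ by $\sigma\colon(P,P\setminus Y)\to(V,V\setminus0)$. Since
$\mathrm d\sigma$ identifies the normal bundle of $Y$ with $V|_Y$, the result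
lifts $cl(Y)$, so it is $cl_G(Y;P)$ by \eqref{eq:edge}. Its image in
$H_G^{2q}(P)$ is $c^G_q(V)$, because $\sigma$ is equivariantly homotopic to the zero
section.

The coordinate $x_k\colon\mathbb C^N\to\chi^{w_k}$ is equivariant, so it is an
invariant section of $\mathcal O(1)\otimes\chi^{w_k}$, and $F(gx)=gF(x)$ makes $F$
an invariant section of $\mathcal O(m)\otimes\chi$, transverse to zero by
Lemma~\ref{lem:smooth}. Using $F$ for $X$ and $(x_k)_{k\in S_a}$ for $L_a$ we get
\begin{equation}\label{eq:classes}
[X]^P_G=mh+u,\qquad [L_a]^P_G=\prod_{k\in S_a}(h+w_ku).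
\end{equation}

\paragraph{The push-forward.}
Let $\pi\colon T\to X$ be a $G$-equivariant tubular neighborhood of $X$ in $P$,
which exists since $G$ is finite. Define $\iota_*\colon H^q_G(X)\to H^{q+2}_G(P)$ by
\[
\beta\longmapsto\pi^*\beta\cup cl_G(X;P)\in H_G^{q+2}(T,T\setminus X)\cong
H_G^{q+2}(P,P\setminus X)\to H_G^{q+2}(P).
\]
We need two properties.
\begin{itemize}
\item[(a)] $\iota_*\iota^*\alpha=\alpha\cdot[X]^P_G$. Indeed $\iota\circ\pi$ is
equivariantly homotopic to the inclusion $T\subset P$, so
$\pi^*\iota^*\alpha=\alpha|_T$.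
\item[(b)] $\iota_*[L_a]^X_G=[L_a]_G^P$. The class $\pi^*cl_G(L_a;X)$ lies in
$H_G^{2r}(T,T\setminus\pi^{-1}(L_a))$. As $\pi^{-1}(L_a)\cap X=L_a$, its product
with $cl_G(X;P)$ lies in
$H_G^{2r+2}(T,T\setminus L_a)\cong H_G^{2r+2}(P,P\setminus L_a)$. This product
lifts the product of the ordinary Thom classes, which is the Thom class of $L_a$ in
$P$. By \eqref{eq:edge} it is $cl_G(L_a;P)$.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Apply $\iota_*$ to \eqref{eq:kappa} and use (a), (b), \eqref{eq:f} and
\eqref{eq:classes}. In $H_G^{2r+2}(P)$,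
\begin{equation}\label{eq:identity}
(mh+u)\,u\,f(h,u)=\sum_an_a\prod_{k\in S_a}(h+w_ku).
\end{equation}
The coefficient of $h^{r+1}$ on the right is $\sum n_a=0$. So the right side,
as an integral form, is $u\,B(h,u)$ with $B\in\mathbb Z[h,u]$. As
$r+1\le2r=N-1$, criterion \eqref{eq:criterion} applies to the difference of the
two sides and gives
\[
B\equiv(mh+u)\,f\pmod{d\,\mathbb Z[h,u]} .
\]
To remove the unknown $f$, put $(h,u)=(1,-m)$: then $B(1,-m)\equiv0\pmod d$.
Multiplying by $-m$ we obtain
\[
\sum_an_a\prod_{k\in S_a}(1-mw_k)=-m\,B(1,-m)\equiv0\pmod{md}.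
\]
By \eqref{eq:weights} and $t^N\equiv1\pmod{md}$, $1-mw_k\equiv t^{-k}\pmod{md}$ for
all $k\in\mathbb Z/N$. In $\mathbb Z/N$ we have
\[
\sum_{k\in S_a}k=\sum_{j=0}^{r}(a+2j)=(r+1)a+r(r+1)=(r+1)(a+r),\qquad -(r+1)=r ,
\]
so the product for $a$ is congruent to $t^{r(a+r)}=s^{r}s^a$. Since $s$ is a unit
modulo $md$, $\sum_an_as^a\equiv0\pmod{md}$.
\end{proof}

\section{The fixed subgroup of the intermediate Jacobian}\label{sec:fixed}

It remains to prove Theorem~\ref{thm:strong}(4). Since $G$ preserves every $L_a$ and
$\psi^r$ is $G$-equivariant, $\psi^r(C)\subseteq J^r(X)^G$, and by part (1)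
$\psi^r(C)$ is cyclic of order $d$. So it is enough to show that $J^r(X)^G$ has order $d$,
and for this we compute the representation of $G$ on $H^n(X,\mathbb Q)$ from
its fixed points. Write $\chi_{\mathrm{top}}$ for the Euler characteristic.

\begin{proof}[Proof of Theorem~\ref{thm:strong}(4)]
Let $g\in G$ have order $e>1$, and let $v_k$ be the standard basis of
$\mathbb C^N$. The fixed locus of $g$ on $P$ is the disjoint union of the
$\mathbb P(E_\lambda)$, where $E_\lambda$ is spanned by the $v_k$ with
$g^{w_k}=\lambda$. By \eqref{eq:weights},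
\[
w_{k-1}-w_k\equiv1-mw_k=t^j\pmod d\quad\text{for some } j\ge0 .
\]
The same holds modulo $e$, since $e\mid d$. As $\gcd(t,d)=1$, this is a unit modulo
$e$, hence nonzero. So no $E_\lambda$ contains two basis vectors with adjacent
indices. Each monomial of $F$ involves adjacent indices; therefore
$F|_{E_\lambda}=0$ and $\mathbb P(E_\lambda)\subset X$. The Euler characteristic of
the fixed locus is thus
\[
\chi_{\mathrm{top}}(X^g)=\sum_\lambda\dim E_\lambda=N=2r+1 .
\]

Recall that a smooth hypersurface of degree $m$ and odd dimension $n$ has middle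
Betti number $b_n=((m-1)^{n+2}-(m-1))/m$; here this is
$(md-1-(m-1))/m=d-1$. The other odd Betti numbers vanish, and the $n+1=2r$ even
rational cohomology groups are spanned by powers of the hyperplane class, so they
are one-dimensional with trivial $G$-action. In particular
$\chi_{\mathrm{top}}(X)=2r-(d-1)=N-d\ne N$. So no $g\ne1$ acts trivially on $X$, and $G$ is a group
of order $d$ of automorphisms of $X$.

The Lefschetz fixed point theorem for the finite-order automorphism $g\neq1$ reads
\[
2r-\operatorname{tr}\bigl(g^*|H^n(X,\mathbb Q)\bigr)=\chi_{\mathrm{top}}(X^g)=2r+1 ,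
\]
so the trace is $-1$. Since $b_n=d-1$, the character of $H^n(X,\mathbb Q)$ is that of the
regular representation minus the trivial one. A generator $\sigma$ of $G$
therefore has characteristic polynomial $(T^d-1)/(T-1)=1+T+\dots+T^{d-1}$ on $H^n(X,\mathbb Z)$, and its
value at $T=1$ gives $|\det(\sigma-1)|=d$.

Since $n=2r-1$, we have $H^n(X,\mathbb C)=F^rH^n\oplus\overline{F^rH^n}$, so
$H^n(X,\mathbb R)$ maps isomorphically onto $H^n(X,\mathbb C)/F^rH^n$. As a real
torus with $G$-action, $J^r(X)\cong H^n(X,\mathbb R)/H^n(X,\mathbb Z)$. The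
kernel of $\sigma-1$ on this torus has order $|\det(\sigma-1)|=d$, that is,
$J^r(X)^G$ has order $d$. Hence $\psi^r(C)=J^r(X)^G\cong\mathbb Z/d$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Algebraic Cycles on Hypersurfaces in $\boldsymbol{P}^{N}$},
doi:10.2969/aspm/01010717,
\url{https://www.projecteuclid.org/accountAjax/Download?urlId=10.2969%2Faspm%2F01010717&downloadType=presschapter&isResultClick=True}.

\bibitem{voisin}
Voisin, \emph{Hodge Theory and Complex Algebraic Geometry I}, \S12.1.

\end{thebibliography}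

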